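# Groups of unipotent automorphisms of finitely generated solvable groups

Conventions: $[x,y]=x^{-1}y^{-1}xy$. Automorphisms of a group are written on the right, $g\mapsto g^{h}$. Rings are associative with $1\neq 0$, and $\Lambda^\times$ is the unit group of the ring $\Lambda$. A group is *locally nilpotent* if each of its finitely generated subgroups is nilpotent.

## 1. Abelian groups and the condition $(h-1)^2=0$

Let $M$ be an abelian group, written additively, and let $H$ be a group of automorphisms of $M$. We work in the ring $\mathrm{End}(M)$, with endomorphisms on the right. Suppose that every single $h\in H$ satisfies $(h-1)^2=0$. Each element, taken alone, looks like a unitriangular $2\times 2$ matrix. Must the group $H$ look unitriangular too, at least locally? No finiteness is assumed on $M$. Nothing but ring arithmetic is involved, so we forget $M$.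

**Proposition A.** Let $\Lambda$ be a ring and $H\le\Lambda^\times$ a group with $(h-1)^2=0$ for all $h\in H$. If $H$ is generated by $d$ elements, then $H$ is nilpotent of class at most $d$. In general, $H$ is locally nilpotent.

**Step 1: any two elements $x=h-1$, $y=k-1$ with $h,k\in H$ anticommute.** The only information we have about the pair comes from the product $hk$, which also lies in $H$. We have $x^2=y^2=0$ and $hk-1=x+y+xy$. Squaring this and deleting every term that contains $x^2$ or $y^2$ gives
$$xy+yx+xyx+yxy+xyxy=0. \tag{1}$$
Multiply (1) on the left by $x$. Only the second and fourth terms survive, so $xyx+xyxy=0$. Multiply this on the right by $y$: the second term dies, so $xyxy=0$, and therefore $xyx=0$. Now multiply (1) on the right by $y$: the terms $yxy$ and $xyxy$ survive, so $yxy+xyxy=0$, and therefore $yxy=0$. Put back into (1), this leaves $xy+yx=0$.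

**Step 2: long products vanish.** Let $H=\langle h_1,\dots,h_d\rangle$ and $x_i=h_i-1$. Let $J$ be the additive span of all nonempty products of the $x_i$. It is closed under multiplication. A product of $d+1$ factors $x_i$ repeats some index. By Step 1 we can move two equal factors next to each other at the cost of a sign, and $x_i^2=0$. So the product is $0$, and $J^{d+1}=0$.

**Step 3: nilpotency of $H$.** Since $J$ is nilpotent, each $1+J^r$ with $r\ge1$ is a group (the inverse of $1+z$ is $1-z+z^2-\cdots$). It contains $h_i=1+x_i$ when $r=1$, so $H\le 1+J$. If $g=1+a$ with $a\in J^r$ and $k=1+b$ with $b\in J$, then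
$$[g,k]-1=g^{-1}k^{-1}(gk-kg)=g^{-1}k^{-1}(ab-ba)\in J^{r+1}.$$
Hence the $r$-th term of the lower central series of $1+J$ lies in $1+J^r$, and the $(d+1)$-st term is trivial. So $H$ has class at most $d$. For an arbitrary $H$, apply this to its finitely generated subgroups. $\square$

*Example.* In the exterior algebra over $\mathbb Z$ with generators $x,y$ (so $x^2=y^2=0$, $xy=-yx$), let $H=\langle 1+x,1+y\rangle$. Every element has the form $1+ax+by+cxy$ with integers $a,b,c$, and $(ax+by+cxy)^2=ab(xy+yx)=0$. So the hypothesis holds. Since $[1+x,1+y]=1+2xy\ne1$, the class is exactly $2$.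

What changes if the exponent $2$ is replaced by a larger $n$, and the abelian group $M$ by a solvable group?

## 2. Unipotent automorphisms of solvable groups

Let $G$ be any group and $a\in\mathrm{Aut}(G)$. Commutators between elements of $G$ and automorphisms are taken in the holomorph $G\,\mathrm{Aut}(G)$, where $a^{-1}ga=g^a$. So $[g,a]=g^{-1}g^{a}$, which lies in $G$. Put $[g,{}_0a]=g$ and $[g,{}_na]=[[g,{}_{n-1}a],a]$ for $n>0$.

**Definition.** The automorphism $a$ is *$n$-unipotent* if $[g,{}_na]=1$ for all $g\in G$. A subgroup $H\le \mathrm{Aut}(G)$ is a *group of $n$-unipotent automorphisms* if every element of $H$ is $n$-unipotent, with the same $n$ for all elements.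

If $G=M$ is abelian and additive, then $[m,a]=m(a-1)$ and $[m,{}_na]=m(a-1)^n$. So $n$-unipotent means $(a-1)^n=0$ in $\mathrm{End}(M)$, as in Section 1. In every group, $1$-unipotent means $a=1$, and an $n$-unipotent automorphism is $n'$-unipotent for all $n'\ge n$.

**Question.** Is it true that for every positive integer $n$, every finitely generated solvable group $G$, and every group $H\le\mathrm{Aut}(G)$ of $n$-unipotent automorphisms, $H$ is locally nilpotent?

The question comes from "Some Remarks On Unipotent Automorphisms" (https://people.bath.ac.uk/gt223/paper51.pdf). The following is known.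

* (i) If $G$ is a finitely generated residually finite group, or a finitely generated profinite group, every group of $n$-unipotent automorphisms of $G$ is locally nilpotent.
* (ii) The same holds if $G$ is a finitely generated solvable group that is an extension of an abelian group by a polycyclic group. In particular it holds for finitely generated metabelian $G$.
* (iii) The same holds if $G$ is a solvable group of finite Prüfer rank (there is $r$ such that every finitely generated subgroup can be generated by $r$ elements).
* (iv) There are abelian groups, not finitely generated, that admit a group of $p$-unipotent automorphisms, for a prime $p$, which is not locally nilpotent.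

The answer to the Question is no. It fails for every $n\ge673$, already for a $4$-generator group $G$ of derived length $3$, and by (ii) derived length $3$ is the smallest possible. It is yes for $n\le2$. We first find out where an example with abelian $G$ comes from, and then try to make $G$ finitely generated.

## 3. Exponent $p$ and the group algebra over $\mathbb F_p$

Let $p$ be a prime and $B$ a group of exponent $p$. In $\Lambda=\mathbb F_p[B]$ the elements $b$ and $1$ commute, so in characteristic $p$
$$(b-1)^p=b^p-1=0\qquad(b\in B). \tag{2}$$
Thus $B$, acting on the additive group of $\Lambda$ by right multiplication, is a group of $p$-unipotent automorphisms. The action is faithful because $1\cdot b=b$.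

For $p=2$ this gives nothing: a group of exponent $2$ is abelian, in agreement with Proposition A. For large $p$ it gives a lot, because of **Adian's theorem**: the free Burnside group $B(m,k)$, the largest $m$-generator group in which every element satisfies $x^k=1$, is infinite for $m\ge2$ and odd $k\ge665$ (S. I. Adian, *The Burnside Problem and Identities in Groups*, Springer, 1979).

An infinite finitely generated group $B$ of exponent $p$ is not nilpotent. Indeed, a finitely generated nilpotent group has a finite series with cyclic factors. If the group has finite exponent, these factors are finite, and so is the group.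

So for primes $p\ge665$ the abelian group $\mathbb F_p[B(2,p)]$ has a group of $p$-unipotent automorphisms that is not locally nilpotent, as in (iv). Its defect is that it is an infinite elementary abelian group, hence not finitely generated. To answer the Question we must enlarge it to a finitely generated solvable group to which the action of $B$ extends.

## 4. Operators that commute with $H$: abelian and unitriangular attempts

Let $H\le\Lambda^\times$. A natural way to proceed is the following. Take a right $\Lambda$-module $A$, let $H$ act on it from the right, and let a group $Q$ of $\Lambda$-linear automorphisms act on it from the left. Since the two actions commute, $H$ will act on $A\rtimes Q$, trivially on $Q$. If $Q$ is finitely generated and $A=\mathbb ZQ\,v$ for one vector $v$, then $A\rtimes Q$ is finitely generated. If $Q$ is solvable, so is $A\rtimes Q$. How small can $Q$ be?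

**$Q$ abelian is too small.** Suppose $A=\mathbb ZQ\,v$ with $Q$ abelian, and let $\varphi,\psi$ be additive maps on $A$ commuting with $Q$. Write $\varphi(v)=rv$ and $\psi(v)=sv$ with $r,s\in\mathbb ZQ$. Then $\varphi(\psi(v))=s\varphi(v)=srv$ and $\psi(\varphi(v))=r\psi(v)=rsv$, and $rs=sr$. So $\varphi\psi=\psi\varphi$ on $v$, hence on $A$, and $H$ would be abelian. (For finitely generated $G=A\rtimes Q$ with $Q$ abelian, (ii) excludes any counterexample.) So we look for a metabelian $Q$.

**A shift and $d$ lowering operators.** Say $H$ is generated as a monoid by $h_1,\dots,h_d$. Let $A=\bigoplus_{m\in\mathbb Z}e_m\Lambda$ be free, let $t$ be the shift $te_m=e_{m+1}$, and let $Y_{i}$ be the $\Lambda$-linear map with $Y_ie_1=e_0h_i$ and $Y_ie_m=0$ for $m\ne1$. Then $Y_i^2=0$, so $u_i=1+Y_i$ is invertible. Put $Q=\langle t,u_1,\dots,u_d\rangle$ and $v=e_0$. We get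
$$vh_i=Y_i\,t\,v=(u_i-1)\,t\,v\in\mathbb ZQ\,v .$$
This is exactly what we want: right multiplication by $h_i$, applied to $v$, has been imitated by operators from the left. If $H$ spans $\Lambda$ additively, it follows easily that $A=\mathbb ZQ\,v$.

The attempt stops at the solvability of $Q$. For $j<k$ and $a\in\Lambda$ let $N_{j,k}(a)$ be the $\Lambda$-linear map with $e_k\mapsto e_ja$ and $e_m\mapsto0$ for $m\ne k$. Then $Q$ contains the elements $t^ju_it^{-j}=1+N_{j,j+1}(h_i)$. Let $j<k<l$, $X=N_{j,k}(a)$, $Z=N_{k,l}(b)$. Then $X^2=Z^2=ZX=0$ and $XZ=N_{j,l}(ab)$, and multiplying out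
$$[1+X,1+Z]=(1-X-Z+XZ)(1+X+Z+XZ)=1+XZ .$$
By induction on $s$, the $s$-th derived subgroup $Q^{(s)}$ contains $1+N_{j,j+2^s}(w)$ for all $j$ and all words $w$ of length $2^s$ in the $h_i$. As $w$ is a unit, these elements are not $1$. So $Q$ is not solvable.

What exactly went wrong? The operators $Y_{j,i}=t^jY_it^{-j}$ do not commute: $Y_{0,i}Y_{1,k}\,e_2=e_0h_ih_k$, but $Y_{1,k}Y_{0,i}\,e_2=0$. Lowering from level $2$ to level $1$ is what makes the next lowering possible, so order matters.

The way out is to *postpone the lowering*. Let $Y_{j,i}$ merely write down a mark with label $i$ at position $j$, for any free position $j$ below the current level $m$. Marks at different positions can be written in any order, so such operators commute. Only when the marks fill an unbroken block of positions ending right at $m-1$ is the block converted into a word in the $h_i$, read from left to right by position. Then $Y_{1,k}Y_{0,i}$ gives the same result as $Y_{0,i}Y_{1,k}$, because the mark at $0$ waits for the mark at $1$.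

This idea proves the following theorem.

**Theorem 1.** Let $\Lambda$ be a ring and $H\le\Lambda^\times$ a group that is generated as a monoid by $h_1,\dots,h_d$ and spans $\Lambda$ additively. Then there is a solvable group $G=A\rtimes Q$, generated by $d+2$ elements, with $A$ abelian, $Q$ metabelian (so $G$ has derived length $\le3$), and a faithful action of $H$ on $G$ by automorphisms that is trivial on $Q$, such that for $h\in H$, $n\ge1$:
$$h\text{ is }n\text{-unipotent on }G\iff (h-1)^n=0\text{ in }\Lambda .$$

## 5. A free module of marked levels

**Step 1: the module $A$ and its vectors $e(\nu,m)$.** The purpose of this step is to define "level $m$ with marks $\nu$" so that completed blocks are converted automatically.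

Let $\Omega$ be the set of pairs $(\nu,m)$ where $m\in\mathbb Z$ and $\nu$ is a function from a finite set $\mathrm{supp}\,\nu\subset\mathbb Z_{<m}$ to $\{1,\dots,d\}$. We regard $\nu$ as a finite set of pairs (position, label). Let $\Omega_0$ be the set of those $(\mu,n)\in\Omega$ with $n-1\notin\mathrm{supp}\,\mu$, that is, with no mark directly below the level. Let
$$A=\bigoplus_{(\mu,n)\in\Omega_0}e_{(\mu,n)}\Lambda$$
be the free right $\Lambda$-module on symbols $e_{(\mu,n)}$.

For $(\nu,m)\in\Omega$ let $n\le m$ be minimal with $\{n,n+1,\dots,m-1\}\subseteq\mathrm{supp}\,\nu$. It exists because $\mathrm{supp}\,\nu$ is finite, and $n=m$ is allowed (empty block). Let $\mu$ be the restriction of $\nu$ to $\mathbb Z_{<n}$. By minimality $n-1\notin\mathrm{supp}\,\nu$, so $(\mu,n)\in\Omega_0$. Put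
$$e(\nu,m):=e_{(\mu,n)}\,h_{\nu(n)}h_{\nu(n+1)}\cdots h_{\nu(m-1)}\in A .$$
If $(\nu,m)\in\Omega_0$, the block is empty and $e(\nu,m)=e_{(\nu,m)}$. So the vectors $e(\nu,m)$ with $(\nu,m)\in\Omega$ span $A$ over $\Lambda$.

*Example.* Let $d=2$, $\nu=\{(0,1),(2,2),(3,1)\}$, $m=4$. Positions $2,3$ are marked and position $1$ is not, so $n=2$, $\mu=\{(0,1)\}$ and $e(\nu,4)=e_{(\{(0,1)\},\,2)}\,h_2h_1$. If we add a mark $(1,2)$, the block becomes $\{0,1,2,3\}$ and the vector is $e_{(\varnothing,0)}\,h_1h_2h_2h_1$.

**Step 2: the absorption rule.** We need to know what happens when a mark is put exactly at position $m$ and the level is raised to $m+1$. The new block is the old one with $m$ appended, so $n$ and $\mu$ do not change, and the word gets the extra factor $h_i$ on the right. Hence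
$$e(\nu\cup\{(m,i)\},\,m+1)=e(\nu,m)\,h_i\qquad((\nu,m)\in\Omega,\ 1\le i\le d). \tag{3}$$

**Step 3: the operators.** We now define the shift and the marking operators, as right $\Lambda$-linear maps given on the basis $\Omega_0$.

* $t\,e_{(\mu,n)}=e_{(\mu+1,n+1)}$, where $\mu+1$ is $\mu$ with all positions translated by $1$. This permutes the basis, so $t$ is invertible. A translated block yields the same word, so $t\,e(\nu,m)=e(\nu+1,m+1)$ for all $(\nu,m)\in\Omega$.
* For $j\in\mathbb Z$ and $1\le i\le d$: $Y_{j,i}\,e_{(\mu,n)}=e(\mu\cup\{(j,i)\},n)$ if $j<n$ and $j\notin\mathrm{supp}\,\mu$, and $Y_{j,i}\,e_{(\mu,n)}=0$ otherwise.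

**Step 4: the marking rule holds for all of $\Omega$.** The definition of $Y_{j,i}$ only says what happens on basis vectors. What makes everything work is that the same rule holds for vectors in which a block has already been converted into a word. For all $(\nu,m)\in\Omega$,
$$Y_{j,i}\,e(\nu,m)=\begin{cases}e(\nu\cup\{(j,i)\},m)&\text{if }j<m\text{ and }j\notin\mathrm{supp}\,\nu,\\0&\text{otherwise.}\end{cases}\tag{4}$$

To prove it, let $(\mu,n)$ be as in Step 1 and $w=h_{\nu(n)}\cdots h_{\nu(m-1)}$, so that $Y_{j,i}\,e(\nu,m)=(Y_{j,i}\,e_{(\mu,n)})\,w$ by linearity.

* Let $j\ge n$. The left side is $0$ by definition of $Y_{j,i}$. Either $j\in\{n,\dots,m-1\}\subseteq\mathrm{supp}\,\nu$, or $j\ge m$. In both cases the right side is $0$.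
* Let $j<n$ and $j\in\mathrm{supp}\,\nu$. Then $j\in\mathrm{supp}\,\mu$, and both sides are $0$.
* Let $j<n$ and $j\notin\mathrm{supp}\,\nu$. Then $j\notin\mathrm{supp}\,\mu$ and $Y_{j,i}\,e(\nu,m)=e(\mu\cup\{(j,i)\},n)\,h_{\nu(n)}\cdots h_{\nu(m-1)}$. Apply (3) to the factors $h_{\nu(n)},h_{\nu(n+1)},\dots,h_{\nu(m-1)}$ in this order. Each application puts the mark $(k,\nu(k))$ back and raises the level from $k$ to $k+1$. After $m-n$ applications we have $e(\nu\cup\{(j,i)\},m)$.

This proves (4). The last case includes $j=n-1$, where the new mark closes a gap and further old marks may be absorbed. Rule (3) takes care of that without any special treatment.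

**Step 5: relations between the operators.** These will make $Q$ metabelian. Since the $e(\nu,m)$ span $A$ over $\Lambda$ and all operators are $\Lambda$-linear, it is enough to compare values on the $e(\nu,m)$, using (4).

* $Y_{j,i}Y_{j,l}=0$ for all $i,l$: after $Y_{j,l}$ the result is $0$ or position $j$ is occupied. In particular $Y_{j,i}^2=0$.
* $Y_{j,i}Y_{k,l}=Y_{k,l}Y_{j,i}$ always. For $j=k$ both products are $0$. For $j\ne k$ both send $e(\nu,m)$ to $e(\nu\cup\{(j,i),(k,l)\},m)$ if $j,k<m$ and $j,k\notin\mathrm{supp}\,\nu$, and to $0$ otherwise.
* $tY_{j,i}t^{-1}=Y_{j+1,i}$. We have $t^{-1}e(\nu,m)=e(\nu-1,m-1)$. If $j<m-1$ and $j\notin\mathrm{supp}(\nu-1)$, that is, if $j+1<m$ and $j+1\notin\mathrm{supp}\,\nu$, then $Y_{j,i}$ adds $(j,i)$, and $t$ turns the result into $e(\nu\cup\{(j+1,i)\},m)$. Otherwise the result is $0$. This is $Y_{j+1,i}\,e(\nu,m)$.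

*The pair that failed in Section 4.* In one order, $Y_{1,k}\,e(\varnothing,2)=e(\{(1,k)\},2)=e(\varnothing,1)h_k$, and then $Y_{0,i}$ gives $e(\{(0,i)\},1)h_k=e(\varnothing,0)h_ih_k$. In the other order, $Y_{0,i}\,e(\varnothing,2)$ is the basis vector $e_{(\{(0,i)\},2)}$, no longer $0$, and then $Y_{1,k}$ gives $e(\{(0,i),(1,k)\},2)=e(\varnothing,0)h_ih_k$.

## 6. The metabelian group $Q$ and the action of $H$ on $A\rtimes Q$

We finish the proof of Theorem 1.

**Step 6: the groups $Q$ and $G$.** Let $u_{j,i}=1+Y_{j,i}$. Since $Y_{j,i}^2=0$, it is invertible with inverse $1-Y_{j,i}$. Let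
$$E=\langle u_{j,i}:j\in\mathbb Z,\ 1\le i\le d\rangle,\qquad Q=\langle t,u_{0,1},\dots,u_{0,d}\rangle\le\mathrm{Aut}_\Lambda(A).$$
By Step 5, $E$ is abelian, and $u_{j,i}=t^ju_{0,i}t^{-j}$. So $E\le Q$, and $t$ normalizes $E$. Hence $Q=E\langle t\rangle$, where $E$ is normal and abelian and $Q/E$ is cyclic, and $Q$ is metabelian. Let $G=A\rtimes Q$ with $qaq^{-1}=q(a)$. As $A$ is abelian, $G$ is solvable of derived length $\le3$.

**Step 7: $G$ is generated by $d+2$ elements.** We show $A=\mathbb ZQ\,v$ for $v=e_{(\varnothing,0)}$. First, $tv=e(\varnothing,1)$, and by (4) and (3)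
$$(u_{0,i}-1)\,t\,v=Y_{0,i}\,e(\varnothing,1)=e(\{(0,i)\},1)=e(\varnothing,0)\,h_i=v\,h_i .$$
So $vh_i\in\mathbb ZQ\,v$. Right multiplication by elements of $\Lambda$ commutes with $Q$, whence
$$(\mathbb ZQ\,v)h_i=\mathbb ZQ\,(vh_i)\subseteq\mathbb ZQ\,v .$$
So $\mathbb ZQ\,v$ is closed under right multiplication by each $h_i$. As the $h_i$ generate $H$ *as a monoid*, it is closed under $H$; here inverses of the $h_i$ would not be covered otherwise. As $H$ spans $\Lambda$ additively, it is a right $\Lambda$-submodule. It remains to see that it contains the basis. For $(\mu,n)\in\Omega_0$ we start from $t^nv=e(\varnothing,n)$ and write the marks of $\mu$ one after another, which is possible by (4) since all positions are $<n$ and distinct: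
$$e_{(\mu,n)}=e(\mu,n)=\Big(\prod_{(j,i)\in\mu}Y_{j,i}\Big)t^n v .$$
Each $Y_{j,i}=u_{j,i}-1$ acts as an element of $\mathbb ZQ$. So $e_{(\mu,n)}\in\mathbb ZQ\,v$, and $A=\mathbb ZQ\,v$. In $G$ this says that the $Q$-conjugates of $v$ generate $A$. Hence $G$ is generated by the $d+2$ elements $v,t,u_{0,1},\dots,u_{0,d}$.

**Step 8: the action of $H$ and its unipotency.** Every element of $G$ is uniquely $qa$ with $q\in Q$, $a\in A$, and
$$(qa)(q'a')=qq'\,\big(q'^{-1}(a)+a'\big).$$
For $h\in H$ put $(qa)^h=q(ah)$. Since $q'^{-1}$ is $\Lambda$-linear,
$$(qa)^h(q'a')^h=qq'\big(q'^{-1}(ah)+a'h\big)=qq'\big((q'^{-1}(a)+a')h\big)=\big((qa)(q'a')\big)^h ,$$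
so this is an endomorphism of $G$. Because $(ah)h'=a(hh')$, we have a right action of $H$, and each $h$ acts bijectively, with inverse the action of $h^{-1}$. The action is trivial on $Q$. It is faithful: $vh=v$ forces $h=1$, as $v$ belongs to a $\Lambda$-basis of $A$.

Finally, $[qa,h]=(qa)^{-1}q(ah)$ is, written additively, the element $-a+ah=a(h-1)$ of $A$. Applying this again to elements of $A$ (the case $q=1$) gives
$$[qa,{}_nh]=a(h-1)^n\qquad(n\ge1). \tag{5}$$
So $h$ is $n$-unipotent if $(h-1)^n=0$. Conversely, if $h$ is $n$-unipotent, then $v(h-1)^n=0$, and $(h-1)^n=0$ because $v$ belongs to a basis. This proves Theorem 1. $\blacksquare$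

## 7. Free Burnside groups and derived length three

**Theorem 2.** Let $p\ge665$ be a prime (e.g. $p=673$). There is a $4$-generator solvable group $G$ of derived length exactly $3$ and an infinite $2$-generator group $H\le\mathrm{Aut}(G)$ of exponent $p$, all of whose elements are $p$-unipotent. $H$ is not (locally) nilpotent. Since $p$-unipotent automorphisms are $n$-unipotent for all $n\ge p$, the statement in the Question fails for every $n\ge673$.

**Step 1: the input for Theorem 1.** Let $B=B(2,p)$, which is infinite by Adian's theorem, and take $\Lambda=\mathbb F_p[B]$, $H=B$, $d=2$. The group $B$ spans $\Lambda$ additively, since the coefficients in $\mathbb F_p$ are residues of integers. Two group generators of $B$ generate it as a monoid, because $b^{-1}=b^{p-1}$. So Theorem 1 gives a $4$-generator solvable group $G$ of derived length $\le3$ with a faithful action of $B$. By (2), $(b-1)^p=0$ for all $b\in B$, so every element of $B$ acts as a $p$-unipotent automorphism.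

**Step 2: $H$ is not locally nilpotent.** By Section 3, the infinite, finitely generated group $B$ of exponent $p$ is not nilpotent. Being finitely generated, it is not locally nilpotent.

**Step 3: the derived length is exactly $3$.** If it were at most $2$, then $G$ would be finitely generated and metabelian, and by (ii) $H$ would be locally nilpotent, against Step 2. One can also see it directly, without (ii). The group $G'$ contains
$$c=tu_{0,1}t^{-1}u_{0,1}^{-1}=u_{1,1}u_{0,1}^{-1}\quad\text{and}\quad x=(t-1)t^4v=e(\varnothing,5)-e(\varnothing,4),$$
the latter because $tat^{-1}a^{-1}$ is $(t-1)a$ in additive notation. So $G''$ contains $cxc^{-1}x^{-1}$, which is $(c-1)x$. Here $c-1=(1+Y_{1,1})(1-Y_{0,1})-1=Y_{1,1}-Y_{0,1}-Y_{1,1}Y_{0,1}$. For $m=5$ and $m=4$, (4) gives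
$$(c-1)\,e(\varnothing,m)=e(\{(1,1)\},m)-e(\{(0,1)\},m)-e(\{(0,1),(1,1)\},m).$$
Position $m-1$ is unmarked in each term, so the six vectors that occur for $m=5$ and $m=4$ are distinct basis vectors. Hence $(c-1)x\ne0$ and $G''\neq1$. $\blacksquare$

Thus, for finitely generated solvable $G$, the conclusion of the Question always holds in derived length $\le2$, by (ii), and in derived length $3$ it fails for every $n\ge673$.

**Remark (simple $H$).** For primes $p>10^{75}$ one may take for $B$ a Tarski monster of exponent $p$, an infinite $2$-generator group all of whose proper nontrivial subgroups have order $p$ (A. Yu. Ol'shanskii, *Geometry of Defining Relations in Groups*, Kluwer, 1991). The same steps apply, and now $H$ is infinite and simple. Indeed, let $N$ be a proper nontrivial normal subgroup of $B$, so $|N|=p$. The quotient $B/C_B(N)$ embeds in $\mathrm{Aut}(N)$, of order $p-1$, but has exponent dividing $p$. So it is trivial and $N$ is central. For $x\notin N$ the subgroup $\langle N,x\rangle$ is abelian of order $p^2$, so it is nontrivial and, $B$ being infinite, proper, but not of order $p$. This is a contradiction.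

## 8. Stabilized chains and the equivalence of four statements

Theorem 1 can be applied to any ring, and this shows that from derived length $3$ on finite generation never helps.

**Theorem 3.** For each fixed $n\ge1$ the following are equivalent:

* (a) groups of $n$-unipotent automorphisms of arbitrary solvable groups are locally nilpotent;
* (b) the same for finitely generated solvable groups of derived length $\le3$;
* (c) the same for arbitrary abelian groups;
* (d) for every ring $\Lambda$, every group $H\le\Lambda^\times$ with $(h-1)^n=0$ for all $h\in H$ is locally nilpotent.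

These hold for $n\le2$ and fail for $n\ge673$.

The implication (a)$\Rightarrow$(b) is trivial. We prove (b)$\Rightarrow$(d)$\Rightarrow$(c)$\Rightarrow$(a).

**Step 1, (b)$\Rightarrow$(d): embed the ring situation into a finitely generated group.** Let $H\le\Lambda^\times$ with $(h-1)^n=0$ for all $h\in H$, and let $H_0\le H$ be finitely generated. Replace $\Lambda$ by the additive span of $H_0$, which is a subring. The generators of $H_0$ and their inverses generate $H_0$ as a monoid. By Theorem 1, $H_0$ is isomorphic to a group of $n$-unipotent automorphisms of a finitely generated solvable group of derived length $\le3$. By (b) it is locally nilpotent, and being finitely generated it is nilpotent.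

**Step 2, (d)$\Rightarrow$(c): read automorphisms as ring elements.** Let $M$ be abelian and $H\le\mathrm{Aut}(M)$ a group of $n$-unipotent automorphisms. If $M=0$, then $H=1$. Otherwise $(h-1)^n=0$ in the ring $\mathrm{End}(M)$ for all $h\in H$ (Section 2), and (d) applies.

For (c)$\Rightarrow$(a) we need to pass from the abelian factors of the derived series to the whole group. The tool is chains. A group $S$ of automorphisms of $G$ *stabilizes* a chain of subgroups $G=G_0\ge G_1\ge\dots\ge G_m=1$ if $g^{-1}g^\sigma\in G_s$ for all $g\in G_{s-1}$, $\sigma\in S$, $1\le s\le m$. In particular every $G_s$ is then $S$-invariant. For example, the group of upper unitriangular $m\times m$ matrices over a field, acting on row vectors, stabilizes a chain of $m+1$ subspaces. P. Hall's theorem (*Some sufficient conditions for a group to be nilpotent*, Illinois J. Math. 2 (1958)) says that a group of automorphisms stabilizing a finite chain of subgroups is nilpotent. We need it only when each member is normal in the preceding one, and in this case the proof is short.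

**Lemma B.** If $S$ stabilizes a chain as above with $G_s\lhd G_{s-1}$ for $1\le s\le m$, then $S$ is nilpotent of class at most $m(m-1)/2$.

*Proof.* We use induction on $m$. For $m=1$, $S$ acts trivially on $G$ and $S=1$. Let $m\ge2$, and let $C$ be the subgroup of $S$ acting trivially on $G_1$. It is normal in $S$, and $S/C$ acts faithfully on $G_1$ and stabilizes a chain of length $m-1$. By induction $S/C$ is nilpotent of class at most $k=(m-1)(m-2)/2$.

Now we measure $\alpha\in C$ by $\delta_\alpha(x)=x^{-1}x^\alpha\in G_1$ for $x\in G$. For $y\in G_1$ we have $\delta_\alpha(yx)=x^{-1}y^{-1}yx^\alpha=\delta_\alpha(x)$ and $\delta_\alpha(xy)=y^{-1}\delta_\alpha(x)y$. Since $G_1\lhd G$, $xy=y'x$ with $y'=xyx^{-1}\in G_1$, so $\delta_\alpha(xy)=\delta_\alpha(x)$. It follows that $\delta_\alpha(x)$ lies in the center $Z(G_1)$, and that $\delta_\alpha$ is constant on cosets $xG_1$. For $\alpha,\alpha'\in C$,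
$$x^{\alpha\alpha'}=(x\,\delta_\alpha(x))^{\alpha'}=x\,\delta_{\alpha'}(x)\,\delta_\alpha(x),$$
so $\alpha\mapsto\delta_\alpha$ is a homomorphism from $C$ to the abelian group of functions $G\to Z(G_1)$. It is injective. For $\beta\in S$ put $z=x^{\beta^{-1}}\in xG_1$. Then
$$\delta_{\beta^{-1}\alpha\beta}(x)=x^{-1}x^{\beta^{-1}\alpha\beta}=(z^{-1}z^\alpha)^\beta=\delta_\alpha(z)^\beta=\delta_\alpha(x)^\beta .$$
As $[\alpha,\beta]=\alpha^{-1}\cdot\beta^{-1}\alpha\beta$, we get $\delta_{[\alpha,\beta]}(x)=\delta_\alpha(x)^{-1}\delta_\alpha(x)^\beta$.

For $1\le s\le m$ let $C_s=\{\alpha\in C:\delta_\alpha(x)\in G_s\text{ for all }x\in G\}$. These are subgroups, $C_1=C$ and $C_m=1$. By the last formula and stabilization, $[C_s,S]\le C_{s+1}$. Writing $\gamma_r(S)$ for the lower central series, $\gamma_{k+1}(S)\le C_1$, hence $\gamma_{k+s}(S)\le C_s$, and $\gamma_{k+m}(S)=1$. So $S$ has class at most $k+m-1=m(m-1)/2$. $\square$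

**Step 3, (c)$\Rightarrow$(a).** Let $G$ be solvable and let $H$ be a group of $n$-unipotent automorphisms of $G$. It is enough to show that $H$ is nilpotent when it is finitely generated, since subgroups of $H$ are again groups of $n$-unipotent automorphisms.

*First, the action on one derived factor.* Let $F=G^{(j)}/G^{(j+1)}$, written additively. The image $K$ of $H$ in $\mathrm{Aut}(F)$ is a finitely generated group of $n$-unipotent automorphisms of an abelian group, so it is nilpotent by (c). A finitely generated nilpotent group has a series $1=K_0\lhd K_1\lhd\dots\lhd K_r=K$ with $K_i=\langle K_{i-1},a_i\rangle$. We show by induction on $i$ that $K_i$ stabilizes a finite chain in $F$. For $i=0$ take $F\ge0$.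

Suppose $K_{i-1}$ stabilizes a chain $F=F_0\ge F_1\ge\dots\ge F_m=0$. This chain need not be invariant under $a_i$, so we replace it. Let $I$ be the augmentation ideal of $\mathbb ZK_{i-1}$, spanned additively by the elements $k-1$ with $k\in K_{i-1}$. From $F_s(k-1)\subseteq F_{s+1}$ we get $FI^s\subseteq F_s$, so
$$F\ge FI\ge FI^2\ge\dots\ge FI^m=0 .$$
Since $K_{i-1}\lhd K_i$, $a_i^{-1}Ia_i=I$, and so $FI^sa_i=(Fa_i)(a_i^{-1}Ia_i)^s=FI^s$: this chain is $K_i$-invariant. Let $L=FI^s/FI^{s+1}$ be one of its factors. On $L$ the group $K_{i-1}$ acts trivially, and $L(a_i-1)^n=0$ since $a_i$ is $n$-unipotent on $F$. The subgroups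
$$L\ge L(a_i-1)\ge L(a_i-1)^2\ge\dots\ge L(a_i-1)^n=0$$
are invariant under $a_i$ and under $K_{i-1}$, and both act trivially on the factors. So $K_i$ acts trivially on these factors. Inserting the preimages of these subgroups into the chain of the $FI^s$, for every $s$, we get a chain of length $mn$ stabilized by $K_i$. For $i=r$ we obtain a chain in $F$ stabilized by $K$, that is, by $H$.

*Second, the whole group.* Take the preimages in $G$ of these chains for all derived factors and put them together. This is a finite chain from $G$ to $1$ stabilized by $H$. Every member between $G^{(j)}$ and $G^{(j+1)}$ contains $G^{(j+1)}$ and so is normal in $G^{(j)}$. Hence each member is normal in the preceding one. By Lemma B, $H$ is nilpotent. So (a) holds, and the four statements are equivalent.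

**Step 4: the values of $n$.** For $n=2$, statement (d) is Proposition A. For $n=1$ the condition in (d) says $h=1$ for all $h\in H$, so (d) is clear. Hence all four statements hold for $n\le2$. In particular the answer to the Question is yes for these $n$, even without finite generation. For $n\ge673$, statement (b) fails by Theorem 2 with $p=673$, and so do the other three. $\blacksquare$

**Remark (the range left open by the argument).** By Theorem 3, for each $n$, the requirement that $G$ be finitely generated, even of derived length $\le3$, gives nothing beyond the case of arbitrary abelian or solvable groups. The argument does not determine for which $n$ in the range $3\le n\le672$ the four statements hold.
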